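\title{Higher cohomology of quiver flag bundles: counterexamples to a vanishing conjecture of Orr and Shimozono}

\begin{abstract}
To a quiver $Q$, a sequence of vertices with multiplicities, and a sequence of weights, Orr and Shimozono attach a vector bundle on the variety $\mathcal W$ of representations of $Q$ that are strictly compatible with a flag. They conjecture that its higher cohomology vanishes when the weights are dominant. We show that the conjecture is false. For the quiver with two vertices and three parallel arrows there is a case in which $\mathcal W$ is a family of plane cubics over an affine space, and $H^1(\mathcal W,\mathcal O_{\mathcal W})$ is a free module of rank one. More generally, vanishing fails, already for the structure sheaf, for every quiver with a connected component that is neither Dynkin nor extended Dynkin. We also give a finite criterion for vanishing, decide vanishing in a family of examples on Kronecker quivers, and prove vanishing for sufficiently dominant weights on every quiver.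
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The bundles}\label{sec:setup}

We work over $\mathbb C$, with coherent cohomology, and follow the setup of Orr and Shimozono \cite{OS22}. Let $Q$ be a finite quiver with vertex set $Q_0$ and arrow set $Q_1$. An arrow $b$ goes from $s(b)$ to $t(b)$, and loops are allowed. Fix a sequence of vertices $\underline i=(i_1,\dots,i_m)$ and a sequence of positive integers $\underline a=(a_1,\dots,a_m)$. We call $k\in\{1,\dots,m\}$ a \emph{position} and $\mathbb C^{a_k}$ the \emph{block} at position $k$. For $i\in Q_0$ put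
\[
V^{(i)}=\bigoplus_{k:\ i_k=i}\mathbb C^{a_k},
\]
with the blocks in increasing order of $k$ and with the ordered basis obtained by concatenating their standard bases. Let $V^{(i)}_{\ge k}$, respectively $V^{(i)}_{>k}$, be the sum of the blocks of $V^{(i)}$ at positions $k'\ge k$, respectively $k'>k$.

Let $G=\prod_i GL(V^{(i)})$, with diagonal torus $T$ and lower triangular Borel subgroup $B$. Let $P\supset B$ be the stabilizer of all the subspaces $V^{(i)}_{\ge k}$; it is block lower triangular with Levi factor $\prod_k GL(a_k)$. Then $\mathrm{Fl}=G/P$ is a product of partial flag varieties, one for each vertex. In the space of representations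
\[
E=\bigoplus_{b\in Q_1}\operatorname{Hom}(V^{(s(b))},V^{(t(b))})
\]
consider the $P$-stable subspace of representations that move strictly down the flag,
\[
F=\bigl\{(f_b)\in E:\ f_b(V^{(s(b))}_{\ge k})\subset V^{(t(b))}_{>k}\ \text{for all $k$ and $b$}\bigr\}.
\]
For a $P$-module $M$ let $G\times^PM$ be the homogeneous vector bundle on $G/P$ with fiber $M$ at the base point; its local sections are the functions $h$ from open subsets of $G$ to $M$ with $h(gp)=p^{-1}h(g)$ for $p\in P$. Put $\mathcal W=G\times^PF$, regarded as a variety, with projection $\mathrm{pr}:\mathcal W\to\mathrm{Fl}$. For the quiver with one vertex and one loop, $F$ is the nilradical of the Lie algebra of $P$, the trace form identifies it with $(\mathfrak g/\mathfrak p)^*$, and $\mathcal W$ is the cotangent bundle of $\mathrm{Fl}$.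

Let $\mu=(\mu(1),\dots,\mu(m))$, where $\mu(k)\in\mathbb Z^{a_k}$ is weakly decreasing. For each vertex $i$ let $\lambda^{(i)}\in\mathbb Z^{\dim V^{(i)}}$ be the concatenation of the $\mu(k)$ with $i_k=i$, in increasing order of $k$, and regard $\lambda=(\lambda^{(i)})_i$ as a character of $T$ and of $B$. For a character $\nu$ of $B$ let $\mathcal L_\nu=G\times^B\mathbb C_\nu$. Call $\nu$ \emph{dominant} if each $\nu^{(i)}$ is weakly decreasing. For dominant $\nu$, the space $H^0(G/B,\mathcal L_\nu)$ is the irreducible $G$-module of highest weight $\nu$ with respect to the upper triangular Borel subgroup, and Kempf's vanishing theorem says that $H^j(G/B,\mathcal L_\nu)=0$ for $j>0$. Let $\pi:G/B\to\mathrm{Fl}$ be the projection and put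
\[
\mathcal V=\pi_*\mathcal L_\lambda,\qquad \mathcal W_\mu=\mathrm{pr}^*\mathcal V .
\]
The bundle $\mathcal V$ is homogeneous, with fiber $H^0(P/B,\mathcal L_\lambda)\cong\bigotimes_kV_{\mu(k)}$ at the base point, where $V_{\mu(k)}$ is the irreducible $GL(a_k)$-module of highest weight $\mu(k)$. The triple $(\underline i,\underline a,\mu)$ is \emph{dominant} if $\lambda$ is dominant. If $\mu=0$, the triple is dominant and $\mathcal W_\mu=\mathcal O_{\mathcal W}$.

\subsection{The conjecture}\label{sec:conj}

The following is \cite[Conjecture 2.14]{OS22}; it is posed as a problem in \cite{ISQG}.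

\begin{quote}
\textbf{Vanishing conjecture.} \emph{If $(\underline i,\underline a,\mu)$ is dominant, then $H^n(\mathcal W,\mathcal W_\mu)=0$ for all $n>0$.}
\end{quote}

To see what is at stake, let the torus $T^{Q_1}$ scale the maps $f_b$ independently. Its action amounts to a grading of $H^n(\mathcal W,\mathcal W_\mu)$ by the polynomial degree in the entries of each $f_b$; we call this the \emph{multidegree} and record it with variables $t_b$. The cohomology groups are multigraded modules over $S=\operatorname{Sym}(E^*)$, the ring of polynomial functions on $E$, and each graded piece is a finite-dimensional $G$-module by \eqref{eq:push} below. The Euler characteristic $\sum_n(-1)^n\operatorname{ch}H^n(\mathcal W,\mathcal W_\mu)$ is given by a closed formula. For the single-loop quiver, with $N=\sum_ka_k$, $\rho=(N-1,\dots,1,0)$ and $J=\sum_{w\in S_N}\operatorname{sgn}(w)\,w$, it equals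
\[
J(z^\rho)^{-1}\,J\Bigl(z^{\rho+\lambda}\prod(1-t\,z_r/z_{r'})^{-1}\Bigr),
\]
the product being over the pairs $r<r'$ of coordinates in different blocks. This is an alternating sum, and the signs of its coefficients in the basis of irreducible characters are not visible. If the higher cohomology vanishes, the sum is the character of $H^0$, and all coefficients are nonnegative.

The simplest cases suggest that vanishing should hold. If $Q$ has no arrows, then $\mathcal W=\mathrm{Fl}$ and the conjecture follows from Kempf's theorem. If $Q$ is a single loop and $\underline a=(1,1)$, then $\mathcal W=T^*\mathbb P^1$, and the part of $H^1$ of degree $d$ is $H^1(\mathbb P^1,\mathcal O(c+2d))$ with $c=\mu(1)-\mu(2)\ge0$, which is zero. In general the cohomology is that of $\mathcal V\otimes\operatorname{Sym}\mathcal F^*$ on $\mathrm{Fl}$, where $\mathcal F=G\times^PF$. The bundle $\mathcal F^*$ is a quotient of the trivial bundle $E^*\otimes\mathcal O$, so its symmetric powers are generated by global sections, and one might expect that tensoring with them does not destroy the vanishing that holds in degree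 $0$.

\subsection{Results}\label{sec:results}

This expectation fails on a small example.

\begin{theorem}\label{thm:kronecker}
Let $Q$ have vertices $1,2$ and three arrows $1\to2$. Let $\underline i=(1,2,1,2)$, $\underline a=(2,1,1,2)$ and $\mu=0$. Then $H^0(\mathcal W,\mathcal O_{\mathcal W})=S$ and
\[
H^1(\mathcal W,\mathcal O_{\mathcal W})\cong S\otimes\det V^{(1)}\otimes(\det V^{(2)})^{-1}\neq0,
\]
with the generator in multidegree $(1,1,1)$. Hence the vanishing conjecture is false.
\end{theorem}

The failure is not special to this quiver. Recall that the simply laced Dynkin diagrams are $A_n$, $D_n$, $E_6,E_7,E_8$, and that the extended Dynkin diagrams are $\tilde A_n$ $(n\ge0)$, $\tilde D_n$, $\tilde E_6,\tilde E_7,\tilde E_8$. Here $\tilde A_n$ is the cycle with $n+1$ vertices, so that $\tilde A_0$ is one loop and $\tilde A_1$ is a double edge.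

\begin{theorem}\label{thm:wild}
Let $Q$ be a finite quiver with a connected component whose underlying graph is neither a simply laced Dynkin diagram nor an extended Dynkin diagram. Then there are $(\underline i,\underline a)$ such that, with $\mu=0$, we have $H^n(\mathcal W,\mathcal O_{\mathcal W})\neq0$ for some $n>0$.
\end{theorem}

So the conjecture can hold for all dominant triples over a given $Q$ only if every component of $Q$ is Dynkin or extended Dynkin. We do not determine whether it holds for all such quivers.

The idea is to look at $\mathcal W$ from the other side. Besides the bundle projection to $\mathrm{Fl}$ there is a projective morphism $\varphi:\mathcal W\to E$ to an affine space, whose fiber over a representation $f$ is the variety of flags compatible with $f$. The higher cohomology of $\mathcal O_{\mathcal W}$ is governed by these fibers, and nothing prevents them from being curves of genus one. Section~\ref{sec:incidence} sets up this description and the Koszul complex that goes with it. Section~\ref{sec:cubic} treats the example of Theorem~\ref{thm:kronecker} by two methods, a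 look at one fiber and a Koszul computation. Section~\ref{sec:criterion} turns the Koszul method into a necessary and sufficient criterion (Theorem~\ref{thm:criterion}), which decides vanishing in a family of examples and shows that positivity of the Euler characteristic can fail too (Theorem~\ref{thm:family}). Section~\ref{sec:wild} proves Theorem~\ref{thm:wild}, by the Koszul method for quivers without oriented cycles and by the fiber method for the others. Section~\ref{sec:vanishing} proves that vanishing does hold, for every quiver, when $\lambda$ is sufficiently dominant (Theorem~\ref{thm:vanishing}).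

\section{The incidence variety and its Koszul complex}\label{sec:incidence}

A point $gP$ of $\mathrm{Fl}$ is the family of subspaces $U^{(i)}_{\ge k}=gV^{(i)}_{\ge k}$. Thus $\mathrm{Fl}$ parametrizes families $U$ of decreasing chains $U^{(i)}_{\ge 1}\supset U^{(i)}_{\ge2}\supset\cdots$ in the $V^{(i)}$ with $\dim U^{(i)}_{\ge k}=\dim V^{(i)}_{\ge k}$. We put $U^{(i)}_{>k}=U^{(i)}_{\ge k+1}$ and $U^{(i)}_{>m}=0$, and we use the same letters for the tautological subbundles $G\times^PV^{(i)}_{\ge k}$ of $V^{(i)}\otimes\mathcal O$.

\begin{lemma}\label{lem:incidence}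
The map $[g,f]\mapsto(gP,gf)$ identifies $\mathcal W$ with the closed subvariety of $\mathrm{Fl}\times E$ of pairs $(U,f)$ such that
\begin{equation}\label{eq:compat}
f_b(U^{(s(b))}_{\ge k})\subset U^{(t(b))}_{>k}\qquad\text{for all $b$ and all $k$ with $i_k=s(b)$.}
\end{equation}
In particular $\varphi:\mathcal W\to E$, $(U,f)\mapsto f$, is a projective morphism.
\end{lemma}

\begin{proof}
Since $E$ is a $G$-module, the map identifies $G\times^PE$ with $\mathrm{Fl}\times E$, and it takes the subbundle $G\times^PF$ to the set of pairs satisfying the inclusion in \eqref{eq:compat} for all $b$ and all $k$. It suffices to test the positions with $i_k=s(b)$. Indeed, let $k$ be arbitrary and let $k'\ge k$ be the least position with $i_{k'}=s(b)$. Then $U^{(s(b))}_{\ge k}=U^{(s(b))}_{\ge k'}$ and $U^{(t(b))}_{>k'}\subset U^{(t(b))}_{>k}$, so the condition at $k'$ implies the condition at $k$. If there is no such $k'$, then $U^{(s(b))}_{\ge k}=0$.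
\end{proof}

In this description only the dimensions of the $V^{(i)}$ and of the flag members matter, so we may replace $V^{(i)}$ by any space of the same dimension.

The morphism $\mathrm{pr}$ is affine and $\mathrm{pr}_*\mathcal O_{\mathcal W}=\operatorname{Sym}\mathcal F^*$. By the projection formula,
\begin{equation}\label{eq:push}
H^n(\mathcal W,\mathcal W_\mu)=H^n(\mathrm{Fl},\mathcal V\otimes\operatorname{Sym}\mathcal F^*).
\end{equation}
The decomposition $\mathcal F=\bigoplus_b\mathcal F_b$ induces the multigrading, and each graded piece of the sheaf on the right is a vector bundle of finite rank.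

Formula \eqref{eq:push} asks for the cohomology of infinitely many bundles, and $\mathcal F$ is usually large. The equations of $\mathcal W$ in $\mathrm{Fl}\times E$ are often much fewer. They form the bundle $\xi=((E\otimes\mathcal O)/\mathcal F)^*$, which sits in the exact sequence $0\to\xi\to E^*\otimes\mathcal O\to\mathcal F^*\to0$; it is a direct sum $\bigoplus_b\xi_b$ with $\xi_b$ in degree one with respect to the arrow $b$. Put $\mathcal K_d=\wedge^d\xi\otimes_{\mathbb C}S$. The \emph{Koszul complex} is
\begin{equation}\label{eq:koszul}
\cdots\to\mathcal K_2\to\mathcal K_1\to\mathcal K_0\to\operatorname{Sym}\mathcal F^*\to0,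
\end{equation}
with $S$-linear differential $y_1\wedge\dots\wedge y_d\mapsto\sum_h(-1)^{h-1}\,y_1\wedge\cdots\widehat{y_h}\cdots\wedge y_d\otimes y_h$, where the last factor $y_h$ is viewed in $E^*\otimes\mathcal O$. It is exact: locally one extends a basis of $\xi$ to a basis of $E^*\otimes\mathcal O$, and then \eqref{eq:koszul} is the Koszul complex of some of the variables of a polynomial ring. All maps respect the action of $G$ and the multigrading. Cohomology on $\mathrm{Fl}$ commutes with direct sums, so $H^j(\mathrm{Fl},\mathcal V\otimes\mathcal K_d)=H^j(\mathrm{Fl},\mathcal V\otimes\wedge^d\xi)\otimes S$.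

If every $\mu(k)$ is constant, $\mu(k)=(c_k,\dots,c_k)$, then $\lambda$ extends to the character $\prod_k\det(g_k)^{c_k}$ of $P$, the bundle $\mathcal L_\lambda$ is pulled back from $\mathrm{Fl}$, and
\begin{equation}\label{eq:linebundle}
\mathcal V=\bigotimes_k\det\bigl(U^{(i_k)}_{\ge k}/U^{(i_k)}_{>k}\bigr)^{\otimes c_k}.
\end{equation}

We shall use the following standard facts.
\begin{itemize}
\item[(F1)] $H^j(\mathbb P^p,\mathcal O(e))$ is nonzero only for $j=0$, $e\ge0$ and for $j=p$, $e\le-p-1$, and $H^p(\mathcal O(e))$ is dual to $H^0(\mathcal O(-e-p-1))$. On a product of projective varieties, the cohomology of an exterior tensor product is the tensor product of the cohomologies (K\"unneth).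
\item[(F2)] On the Grassmannian $\mathrm{Gr}(\alpha,V)$ of $\alpha$-dimensional subspaces $U$ of a space $V$ of dimension $\alpha+\beta$, the ample generator is $\mathcal O(1)=\det U^*\cong\det(V/U)$. The tangent bundle is $\operatorname{Hom}(U,V/U)$, so the dimension is $\alpha\beta$ and $\omega=(\det U)^{\beta}\otimes\det(V/U)^{-\alpha}\cong\mathcal O(-\alpha-\beta)$.
\item[(F3)] If $Y$ is smooth, projective and nonempty of pure dimension $e$, then $H^e(Y,\omega_Y)\neq0$ and $H^e(Y,\mathcal O_Y)\cong H^0(Y,\omega_Y)^*$ (Serre duality). For connected $Y$ the isomorphism $H^e(Y,\omega_Y)\cong\mathbb C$ is canonical, so automorphisms act trivially. If $Y\subset Y'$ is the zero locus of a section of a vector bundle $\mathcal N$ on a smooth variety $Y'$ that vanishes transversally, then $\omega_Y=(\omega_{Y'}\otimes\det\mathcal N)|_Y$ (adjunction).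
\item[(F4)] If $\psi:Y\to Z$ is a morphism of varieties with $Z$ affine and $\mathcal M$ is quasi-coherent, then $R^n\psi_*\mathcal M$ is the quasi-coherent sheaf associated with $H^n(Y,\mathcal M)$.
\item[(F5)] A map of vector bundles $\mathcal M\to V\otimes\mathcal O$ of constant rank $\alpha$ on a reduced variety $Y$ has a subbundle as its image, and so defines a morphism $Y\to\mathrm{Gr}(\alpha,V)$. Two morphisms between reduced varieties that are mutually inverse on points are inverse isomorphisms. (In this statement varieties may be reducible.)
\end{itemize}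

\section{Three arrows and plane cubics}\label{sec:cubic}

Take the data of Theorem~\ref{thm:kronecker}. Both $V^{(1)}$ and $V^{(2)}$ have dimension $3$. A point of $\mathrm{Fl}$ is a line $\ell=U^{(1)}_{\ge3}\subset V^{(1)}$ together with a plane $H=U^{(2)}_{\ge4}\subset V^{(2)}$, so $\mathrm{Fl}\cong\mathbb P^2\times\mathbb P^2$. Vertex $1$ occurs at positions $1$ and $3$. At position $1$ condition \eqref{eq:compat} reads $f_b(V^{(1)})\subset U^{(2)}_{>1}=V^{(2)}$ and is vacuous. At position $3$ it reads $f_b(\ell)\subset H$. Hence
\[
\mathcal W=\{(\ell,H,f_1,f_2,f_3):\ f_b(\ell)\subset H\ \text{for }b=1,2,3\}.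
\]

\subsection{The fibers}\label{sec:fibers}

Fix $f=(f_1,f_2,f_3)$. A line $\ell=\langle v\rangle$ occurs in the fiber $\varphi^{-1}(f)$ exactly when $f_1v,f_2v,f_3v$ lie in a plane, that is, when a cubic form in $v$ vanishes.

\begin{lemma}\label{lem:cubic}
For $\phi=(\phi_1,\phi_2,\phi_3)\in\operatorname{End}(\mathbb C^3)^3$ let $\Delta_\phi(v)=\det(\phi_1v\,|\,\phi_2v\,|\,\phi_3v)$. Call $\phi$ smooth if $d\Delta_\phi(v)\ne0$ for all $v\neq0$. The smooth triples form a nonempty open set. If $\phi$ is smooth, then $\Gamma_\phi=\{\Delta_\phi=0\}\subset\mathbb P^2$ is a smooth cubic curve with $H^1(\Gamma_\phi,\mathcal O)\neq0$, the space $\sum_j\phi_j(\ell)$ has dimension exactly $2$ for every $\ell\in\Gamma_\phi$, and $\ell\mapsto\sum_j\phi_j(\ell)$ is a morphism $\Gamma_\phi\to\mathrm{Gr}(2,\mathbb C^3)$.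
\end{lemma}

\begin{proof}
The set of pairs $(\phi,[v])$ with $d\Delta_\phi(v)=0$ is closed in $\operatorname{End}(\mathbb C^3)^3\times\mathbb P^2$, and its projection to the first factor is closed because $\mathbb P^2$ is complete. The complement is nonempty: with $\zeta=e^{2\pi i/3}$ and $v=(x,y,z)$,
\[
\det\begin{pmatrix}x+y&z&0\\0&x+\zeta y&z\\z&0&x+\zeta^2y\end{pmatrix}
=(x+y)(x+\zeta y)(x+\zeta^2y)+z^3=x^3+y^3+z^3,
\]
the columns are linear in $v$, and the gradient $(3x^2,3y^2,3z^2)$ vanishes only at $0$.

Let $\phi$ be smooth. By adjunction $\omega_{\Gamma_\phi}=\mathcal O(-3+3)$ is trivial, so $H^1(\Gamma_\phi,\mathcal O)\neq0$ by (F3). The partial derivatives of the determinant at a $3\times 3$ matrix are its $2\times2$ minors, up to sign. If $(\phi_1v|\phi_2v|\phi_3v)$ had rank at most $1$, they would all vanish, and the chain rule would give $d\Delta_\phi(v)=0$. So the rank is exactly $2$ along $\Gamma_\phi$, and (F5) applies to the map $\ell^{\oplus3}\to\mathbb C^3\otimes\mathcal O$ given by $\phi$.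
\end{proof}

Thus for smooth $f$ the plane $H$ is determined by $\ell$, and by (F5) the reduced fiber of $\varphi$ over $f$ is isomorphic to $\Gamma_f$, with inverse maps $(\ell,H)\mapsto\ell$ and $\ell\mapsto(\ell,\sum_bf_b(\ell))$. It remains to pass from the cohomology of one fiber to that of $\mathcal W$. A class on a fiber need not extend to a neighborhood, but the obstruction lies one degree higher, and for a fiber of dimension one there is no room for it.

\begin{lemma}\label{lem:fiber}
Let $Q,\underline i,\underline a$ be arbitrary, let $f_0\in E$, and let $X$ be the fiber $\varphi^{-1}(f_0)$ with its reduced structure. If $\dim X=1$ and $H^1(X,\mathcal O_X)\neq0$, then $H^1(\mathcal W,\mathcal O_{\mathcal W})\neq0$.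
\end{lemma}

\begin{proof}
Since $\varphi$ is proper, the dimension of its fibers is upper semicontinuous on $E$, so there is an affine open neighborhood $Z$ of $f_0$ over which all fibers have dimension at most $1$. For a projective morphism, the direct images $R^j$ of a coherent sheaf vanish when $j$ exceeds the largest fiber dimension \cite[Cor.~III.11.2]{Har}. Let $\mathcal I$ be the ideal sheaf of $X$ in $Y=\varphi^{-1}(Z)$. Then $R^2\varphi_*\mathcal I=0$, so $H^2(Y,\mathcal I)=0$ by (F4), and the sequence $0\to\mathcal I\to\mathcal O_Y\to\mathcal O_X\to0$ shows that $H^1(Y,\mathcal O_Y)\to H^1(X,\mathcal O_X)$ is surjective. Hence $H^1(Y,\mathcal O_Y)\ne0$, and $R^1\varphi_*\mathcal O_{\mathcal W}$ is nonzero on $Z$. As $E$ is affine, (F4) gives $H^1(\mathcal W,\mathcal O_{\mathcal W})\neq0$.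
\end{proof}

Lemmas \ref{lem:cubic} and \ref{lem:fiber} already disprove the conjecture. To find $H^1$ as a module we use the Koszul complex, which here has only four terms.

\subsection{The Koszul computation}\label{sec:koszulcomp}

\begin{proof}[Proof of Theorem~\ref{thm:kronecker}]
At the point $(\ell,H)$, the map sending $f$ to the three composites $\ell\to V^{(1)}\to V^{(2)}\to V^{(2)}/H$ is onto $\operatorname{Hom}(\ell,V^{(2)}/H)^{\oplus3}$, with kernel the fiber of $\mathcal F$. Therefore
\[
\xi=\bigl(\ell\otimes(V^{(2)}/H)^*\bigr)^{\oplus3}\cong\mathcal O(-1,-1)^{\oplus3},\qquad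
\wedge^d\xi\cong\mathcal O(-d,-d)^{\oplus\binom3d}.
\]
By (F1), all cohomology of $\mathcal K_1$ and $\mathcal K_2$ vanishes, $\mathcal K_0$ has only $H^0=S$, and $\mathcal K_3$ has only $H^4=H^4(\mathrm{Fl},\wedge^3\xi)\otimes S$, which is free of rank one. Split \eqref{eq:koszul} into
\[
0\to\mathcal K_3\to\mathcal K_2\to\mathcal Y\to0,\qquad
0\to\mathcal Y\to\mathcal K_1\to\mathcal Z\to0,\qquad
0\to\mathcal Z\to\mathcal K_0\to\operatorname{Sym}\mathcal F^*\to0 .
\]
The first two long exact sequences give $H^j(\mathcal Z)\cong H^{j+1}(\mathcal Y)\cong H^{j+2}(\mathcal K_3)$, so the only cohomology of $\mathcal Z$ is $H^2(\mathcal Z)\cong H^4(\mathcal K_3)$. In the third, $H^0(\mathcal Z)=H^1(\mathcal Z)=0$ gives $H^0(\operatorname{Sym}\mathcal F^*)=S$, and $H^1(\mathcal K_0)=H^2(\mathcal K_0)=0$ gives $H^1(\operatorname{Sym}\mathcal F^*)\cong H^2(\mathcal Z)\cong H^4(\mathrm{Fl},\wedge^3\xi)\otimes S$. By \eqref{eq:push} these are $H^0$ and $H^1$ of $\mathcal O_{\mathcal W}$.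

It remains to identify the generator. We have $\wedge^3\xi=\xi_1\otimes\xi_2\otimes\xi_3=\ell^{3}\otimes(V^{(2)}/H)^{-3}$, in multidegree $(1,1,1)$. By (F2), the canonical bundle of $\mathbb P(V^{(1)})$ is $\ell^2\otimes\det(V^{(1)}/\ell)^{-1}=\ell^3\otimes(\det V^{(1)})^{-1}$, and that of $\mathrm{Gr}(2,V^{(2)})$ is $\det H\otimes(V^{(2)}/H)^{-2}=(V^{(2)}/H)^{-3}\otimes\det V^{(2)}$. So $\wedge^3\xi=\omega_{\mathrm{Fl}}\otimes\det V^{(1)}\otimes(\det V^{(2)})^{-1}$ equivariantly, and (F3) gives $H^4(\mathrm{Fl},\wedge^3\xi)=\det V^{(1)}\otimes(\det V^{(2)})^{-1}$.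
\end{proof}

The two arguments see the same thing. A representation $f$ defines a section of $\xi^*=\mathcal O(1,1)^{\oplus3}$ whose zero locus is the fiber over $f$. The isomorphism $\wedge^3\xi\cong\omega_{\mathrm{Fl}}$ produces the class in $H^4$, and by adjunction the same isomorphism makes the canonical bundle of a transversal fiber trivial.

\section{A finite criterion, and Kronecker quivers}\label{sec:criterion}

In the proof of Theorem~\ref{thm:kronecker}, a class in $H^j(\wedge^d\xi)$ with $j=4$, $d=3$ contributed to cohomology in degree $j-d=1$. In general many such groups are nonzero, and connecting maps might cancel them against each other. The next theorem says that cancellation can never remove all of positive degree.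

\begin{theorem}\label{thm:criterion}
For any $Q$ and any triple $(\underline i,\underline a,\mu)$, dominant or not, the following are equivalent:
\begin{itemize}
\item[(i)] $H^n(\mathcal W,\mathcal W_\mu)=0$ for all $n>0$;
\item[(ii)] $H^j(\mathrm{Fl},\mathcal V\otimes\wedge^d\xi)=0$ for all $j>d\ge0$.
\end{itemize}
\end{theorem}

\begin{proof}
We build one complex of free $S$-modules that computes the groups in (i) and whose reduction modulo $S_{>0}$ computes the groups in (ii). Fix a finite affine open cover of $\mathrm{Fl}$, and let $C^{-d,j}$ be the $j$-th term of the alternating \v Cech complex of $\mathcal V\otimes\mathcal K_d$. It is the $j$-th \v Cech term of $\mathcal V\otimes\wedge^d\xi$ tensored over $\mathbb C$ with $S$, hence a free $S$-module. The \v Cech and Koszul differentials make $C$ a bounded double complex. Let $\mathrm{Tot}$ be its total complex, with $C^{-d,j}$ in degree $j-d$.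

Tensor \eqref{eq:koszul} with $\mathcal V$. Taking sections over affine open sets is exact, so for each $j$ the Koszul complex $C^{\bullet,j}$ resolves the $j$-th \v Cech term of $\mathcal V\otimes\operatorname{Sym}\mathcal F^*$. Hence $\mathrm{Tot}$ is quasi-isomorphic to the \v Cech complex of this sheaf, and \eqref{eq:push} gives $H^n(\mathrm{Tot})=H^n(\mathcal W,\mathcal W_\mu)$. Taking \v Cech cohomology first gives a spectral sequence
\begin{equation}\label{eq:ss}
E_1^{-d,j}=H^j(\mathrm{Fl},\mathcal V\otimes\wedge^d\xi)\otimes S\ \Longrightarrow\ H^{j-d}(\mathcal W,\mathcal W_\mu),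
\end{equation}
whose differentials on the $h$-th page go from $E_h^{-d,j}$ to $E_h^{-d+h,\,j-h+1}$. If (ii) holds, no term of positive total degree occurs, and (i) follows.

Conversely, let $\mathbb C=S/S_{>0}$. The Koszul differential multiplies by elements of $E^*\subset S_{>0}$, so it becomes zero in $\mathrm{Tot}\otimes_S\mathbb C$. This complex is then a direct sum of shifted \v Cech complexes, and
\[
H^n(\mathrm{Tot}\otimes_S\mathbb C)=\bigoplus_dH^{n+d}(\mathrm{Fl},\mathcal V\otimes\wedge^d\xi).
\]
Assume (i). Let $Z^n$ be the module of cocycles in $\mathrm{Tot}^n$, and let $N$ be such that $\mathrm{Tot}^n=0$ for $n>N$. For $n\ge1$ the sequence $0\to Z^{n-1}\to\mathrm{Tot}^{n-1}\to Z^n\to0$ is exact. The module $Z^N=\mathrm{Tot}^N$ is free. If $Z^n$ is projective and $n\ge1$, the sequence splits and $Z^{n-1}$ is projective. By descending induction all these sequences split, so they remain exact after $-\otimes_S\mathbb C$, and splicing them shows that $\mathrm{Tot}\otimes_S\mathbb C$ is exact in all degrees $n\ge1$. This is (ii).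
\end{proof}

Condition (ii) involves finitely many bundles. When $\xi$ is a sum of line bundles on a product of projective spaces, it can be read off from (F1).

\begin{theorem}\label{thm:family}
Let $Q$ have vertices $1,2$ and $r\ge1$ arrows $1\to2$. Let $\underline i=(1,2,1,2)$ and $\underline a=(p,1,1,q)$ with $p,q\ge1$, and let $\lambda^{(1)}=(0^p,-c)$, $\lambda^{(2)}=(c',0^q)$ with $c,c'\ge0$; these triples are dominant.
\begin{itemize}
\item[(a)] All higher cohomology of $\mathcal W_\mu$ vanishes if and only if
\[
\max(p+c,\,q+c')+1>\min(r,\,p+q-1).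
\]
In particular, in this family vanishing always holds for $r\le2$, and for $r=3$ the only failure is the example of Theorem~\ref{thm:kronecker}.
\item[(b)] For $(r,p,q)=(4,3,2)$ and $c=c'=0$ we have $H^0=S$ and $H^1\cong S(-4)^{\oplus3}$ as graded $S$-modules, where $S(-4)$ is free with generator in degree $4$, and there is no other cohomology. Some irreducible $G$-module has negative multiplicity, in some multidegree, in $\sum_n(-1)^n\operatorname{ch}H^n(\mathcal W,\mathcal O_{\mathcal W})$.
\end{itemize}
\end{theorem}

\begin{proof}
A point of $\mathrm{Fl}=\mathbb P^p\times\mathbb P^q$ is a line $\ell=U^{(1)}_{\ge3}$ in $V^{(1)}\cong\mathbb C^{p+1}$ and a hyperplane $H=U^{(2)}_{\ge4}$ in $V^{(2)}\cong\mathbb C^{q+1}$. As in Section~\ref{sec:cubic}, the condition at position $1$ is vacuous and the condition at position $3$ is $f_b(\ell)\subset H$, so $\xi=(\ell\otimes(V^{(2)}/H)^*)^{\oplus r}$. We have $\ell=\mathcal O(-1,0)$ and $V^{(2)}/H=\mathcal O(0,1)$. By \eqref{eq:linebundle}, $\mathcal V=\ell^{-c}\otimes(V^{(2)}/H)^{c'}=\mathcal O(c,c')$, and so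
\[
\mathcal V\otimes\wedge^d\xi\cong\mathcal O(c-d,\,c'-d)^{\oplus\binom rd},\qquad 0\le d\le r.
\]

(a) By (F1), a nonzero cohomology group arises from degree $0$ or top degree on each factor. Degree $0$ on both gives $j=0\le d$. Top degree on the first factor only gives $j=p$ and needs $d\ge p+c+1$, so $j<d$. Top degree on the second only gives $j=q$ and needs $d\ge q+c'+1$, so $j<d$. Top degree on both gives $j=p+q$ and occurs exactly when $M+1\le d\le r$, where $M=\max(p+c,q+c')$. So condition (ii) of Theorem~\ref{thm:criterion} fails if and only if some integer $d$ satisfies $M+1\le d\le\min(r,p+q-1)$, which is the first claim.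

Suppose that vanishing fails. If $M=1$, then $p=q=1$ and $p+q-1=1<M+1$, which is impossible; so $M\ge2$ and $r\ge M+1\ge3$. If $r=3$, then $M=2$ and $p+q-1\ge3$. Since $p,q\le M=2$, this forces $p=q=2$, and then $c=c'=0$.

(b) On $\mathbb P^3\times\mathbb P^2$ the bundle $\mathcal O(-d,-d)$ has no cohomology for $d=1,2,3$, because of the first factor. For $d=4$ only $H^5=H^3(\mathbb P^3,\mathcal O(-4))\otimes H^2(\mathbb P^2,\mathcal O(-4))$ occurs, of dimension $1\cdot3$. The nonzero terms of \eqref{eq:ss} are $E_1^{0,0}=S$ in total degree $0$ and $E_1^{-4,5}=S(-4)^{\oplus3}$ in total degree $1$. Differentials raise the total degree by one and lower $d$, so none connects the two terms. This gives the cohomology.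

Here $\dim E=4\cdot4\cdot3=48$, so the part of the Euler characteristic of total degree $n\ge4$ has virtual dimension $\binom{n+47}{47}-3\binom{n+43}{47}$. This is a polynomial in $n$ with leading coefficient $-2/47!$, hence negative for large $n$. The virtual dimension is a sum of multiplicities times dimensions of irreducible modules, so some multiplicity is negative.
\end{proof}

\begin{remark}
The rank $3$ in (b) has a geometric meaning. Write $H=\ker\eta$. A line $\ell$ with $f_b(\ell)\subset H$ for all $b$ exists exactly when the four covectors $\eta\circ f_b$ on $\mathbb C^4$ are linearly dependent, which is a quartic equation on $[\eta]\in\mathbb P^2$. If the quartic form has no singular point, the argument of Lemma~\ref{lem:cubic} identifies the reduced fiber with a smooth plane quartic, a curve of genus $3$.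
\end{remark}

\section{Quivers that are neither Dynkin nor extended Dynkin}\label{sec:wild}

This section proves Theorem~\ref{thm:wild}. Throughout $\mu=0$. Call $(\underline i,\underline a)$ a \emph{nonvanishing datum} for $Q$ if $H^n(\mathcal W,\mathcal O_{\mathcal W})\neq0$ for some $n>0$.

\subsection{Two reductions}\label{sec:reductions}

A \emph{subquiver} $Q'\subset Q$ consists of a set of vertices and a set of arrows between them, not necessarily all. The opposite quiver $Q^{\mathrm{op}}$ is obtained by reversing all arrows.

\begin{lemma}\label{lem:sub}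
A nonvanishing datum for a subquiver $Q'\subset Q$ is a nonvanishing datum for $Q$.
\end{lemma}

\begin{proof}
The vertices outside $Q'$ have $V^{(i)}=0$, so $G$, $P$ and $\mathrm{Fl}$ are the same for $Q$ and $Q'$. We have $\mathcal F=\mathcal F'\oplus\mathcal F''$, where $\mathcal F'$ is the bundle for $Q'$ and $\mathcal F''$ belongs to the other arrows. The part of $\operatorname{Sym}\mathcal F^*$ of degree $0$ in the other arrows is $\operatorname{Sym}\mathcal F'^*$. By \eqref{eq:push}, the cohomology for $Q'$ is a direct summand of the cohomology for $Q$.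
\end{proof}

\begin{lemma}\label{lem:dual}
The variety $\mathcal W$ for $(Q,\underline i,\underline a)$ is isomorphic to the variety $\mathcal W$ for $Q^{\mathrm{op}}$ with the reversed sequences $(i_m,\dots,i_1)$ and $(a_m,\dots,a_1)$.
\end{lemma}

\begin{proof}
Replace $V^{(i)}$ by its dual, $f_b$ by its transpose $f_b^T$, and a flag $U$ by the flag $U'$ with $U'_{\ge k}=(U_{>\kappa})^\perp$, where $\kappa=m+1-k$. The dimension of $U'^{(i)}_{\ge k}$ is the sum of the $a_h$ with $h\le\kappa$ and $i_h=i$, as required for the reversed sequences, and $U'_{>k}=(U_{>\kappa-1})^\perp=(U_{\ge\kappa})^\perp$. For an arrow $b:s\to t$, the inclusion $f_b(U^{(s)}_{\ge\kappa})\subset U^{(t)}_{>\kappa}$ holds if and only if $f_b^T((U^{(t)}_{>\kappa})^\perp)\subset(U^{(s)}_{\ge\kappa})^\perp$, and this says $f_b^T(U'^{(t)}_{\ge k})\subset U'^{(s)}_{>k}$.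
\end{proof}

By Lemma~\ref{lem:sub} we may assume from now on that $Q$ is connected and neither Dynkin nor extended Dynkin.

\subsection{Quivers without oriented cycles}\label{sec:acyclic}

Suppose that $Q$ has no oriented cycles, and in particular no loops. Number the vertices $1,\dots,N$ so that $s(b)<t(b)$ for every arrow. To violate condition (ii) of Theorem~\ref{thm:criterion} we need one nonzero group $H^j(\wedge^d\xi)$ with $j>d$. The exterior power that is easy to compute is the top one, a line bundle, and the example of Section~\ref{sec:cubic} suggests arranging that it be $\omega_{\mathrm{Fl}}$. Then $j=\dim\mathrm{Fl}$ and $d=\operatorname{rank}\xi$, and the difference turns out to be a value of the quadratic form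
\[
\mathfrak q(\alpha)=\sum_i\alpha_i^2-\sum_b\alpha_{s(b)}\alpha_{t(b)} .
\]

\begin{proposition}\label{prop:acyclic}
Let $\alpha,\beta\in\mathbb Z_{>0}^N$ satisfy $\mathfrak q(\alpha)<0$ and
\begin{equation}\label{eq:balance}
\alpha_i+\beta_i=\sum_{b:\ t(b)=i}\alpha_{s(b)}+\sum_{b:\ s(b)=i}\beta_{t(b)}\qquad\text{for all }i.
\end{equation}
Then $\underline i=(1,\dots,N,1,\dots,N)$, $\underline a=(\beta_1,\dots,\beta_N,\alpha_1,\dots,\alpha_N)$ is a nonvanishing datum.
\end{proposition}

\begin{proof}
The flag at vertex $i$ is one subspace $U_i=U^{(i)}_{\ge N+i}$ of dimension $\alpha_i$ and codimension $\beta_i$, so $\mathrm{Fl}=\prod_i\mathrm{Gr}(\alpha_i,V^{(i)})$ has dimension $j=\sum_i\alpha_i\beta_i$. Let $b:s\to t$ be an arrow, so $s<t$. At position $s$ condition \eqref{eq:compat} is vacuous, since $U^{(t)}_{>s}=V^{(t)}$. At position $N+s$ it reads $f_b(U_s)\subset U_t$. Therefore $\xi=\bigoplus_bU_{s(b)}\otimes(V^{(t(b))}/U_{t(b)})^*$, of rank $R=\sum_b\alpha_{s(b)}\beta_{t(b)}$. The determinant of the summand for $b:s\to t$ is $(\det U_s)^{\beta_t}\otimes\det(V^{(t)}/U_t)^{-\alpha_s}$, which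 is $\mathcal O(-\beta_t)$ on the factor $s$ and $\mathcal O(-\alpha_s)$ on the factor $t$. By \eqref{eq:balance} and (F2),
\[
\wedge^R\xi\cong\mathcal O(-\alpha_1-\beta_1)\boxtimes\cdots\boxtimes\mathcal O(-\alpha_N-\beta_N)\cong\omega_{\mathrm{Fl}} .
\]
So $H^j(\mathrm{Fl},\wedge^R\xi)\neq0$ by (F3), and by \eqref{eq:balance} again
\[
j-R=\sum_i\alpha_i\Bigl(\beta_i-\sum_{s(b)=i}\beta_{t(b)}\Bigr)
=\sum_i\alpha_i\Bigl(-\alpha_i+\sum_{t(b)=i}\alpha_{s(b)}\Bigr)=-\mathfrak q(\alpha)>0 .
\]
Condition (ii) of Theorem~\ref{thm:criterion} fails, hence so does (i).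
\end{proof}

Theorem~\ref{thm:kronecker} is the case $\alpha=(1,2)$, $\beta=(2,1)$, where $\mathfrak q(\alpha)=1+4-6=-1$. In general the fiber over $f$ consists of the subrepresentations of $f$ of dimension vector $\alpha$, and $-\mathfrak q(\alpha)$ is its expected dimension.

Given $\alpha$, equation \eqref{eq:balance} determines $\beta_N,\beta_{N-1},\dots,\beta_1$ recursively, because $\beta_i$ is expressed through the $\beta_t$ with $t>i$. The difficulty is to make all $\beta_i$ positive, and this is where the hypothesis on the graph enters. Let $C$ be the symmetric matrix with $C_{ii}=2$ and with $-C_{ii'}$ equal to the number of edges between $i$ and $i'$ for $i\neq i'$, so that $\mathfrak q(\alpha)=\frac12\alpha^TC\alpha$. It is a generalized Cartan matrix, indecomposable because $Q$ is connected. Inequalities between vectors are meant in every coordinate. By \cite[Thm.~4.3]{Kac}, such a matrix is of exactly one of three types, finite, affine or indefinite, and there is a real vector $u>0$ with $Cu>0$, $Cu=0$ or $Cu<0$ respectively. By the classification \cite[Thm.~4.8]{Kac}, the symmetric matrices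 of finite and affine type are those of the simply laced Dynkin diagrams and of the extended Dynkin diagrams without loops. So our $C$ is indefinite. The conditions $u>0$, $Cu<0$ are open and invariant under positive scaling, so they have a solution $\alpha\in\mathbb Z^N_{>0}$. Then $\mathfrak q(\alpha)=\frac12\sum_i\alpha_i(C\alpha)_i<0$, and
\[
2\alpha_i<\sum_{t(b)=i}\alpha_{s(b)}+\sum_{s(b)=i}\alpha_{t(b)}\qquad\text{for all }i.
\]
Define $\beta$ by \eqref{eq:balance}. If $\beta_t\ge\alpha_t$ for all $t>i$, then the right side of \eqref{eq:balance} exceeds $2\alpha_i$, so $\beta_i\geq\alpha_i$. By descending induction $\beta\ge\alpha>0$, and Proposition~\ref{prop:acyclic} applies.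

\begin{remark}
For $C$ of finite or affine type the proposition is empty. With $u>0$ and $Cu\ge0$ one has
$x^TCx=\sum_i(Cu)_i\,x_i^2/u_i+\sum_{i<i'}(-C_{ii'})\,u_iu_{i'}(x_i/u_i-x_{i'}/u_{i'})^2\ge0$, so $\mathfrak q$ takes no negative value.
\end{remark}

\subsection{Quivers with an oriented cycle}\label{sec:cyclic}

The proof of Proposition~\ref{prop:acyclic} used $s(b)<t(b)$. For an arrow with $t\le s$ the same sequence imposes $f_b(V^{(s)})\subset U_t$ and $f_b(U_s)=0$, and the computation of $\wedge^R\xi$ changes. We use Lemma~\ref{lem:fiber} instead: it suffices to find one representation $f_0$ and one flag type such that the flags compatible with $f_0$ form a curve with $H^1(\mathcal O)\neq0$. The tool is a dimension count. If compatibility requires a flag member to contain a subspace of the same dimension, then the member equals that subspace and contributes no freedom. In this way identity maps transport a flag around the cycle, and each turn around the cycle is used to impose one more condition.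

A shortest oriented cycle has distinct vertices $c_0,\dots,c_{N-1}$ and arrows $x_j:c_j\to c_{j+1}$, with indices modulo $N$ and $N\ge1$. Its graph is $\tilde A_{N-1}$, so it is not all of $Q$. Since $Q$ is connected, some further arrow has an endpoint on the cycle, and by Lemma~\ref{lem:sub} we may assume that $Q$ consists of the cycle and this arrow. After rotating the indices, the arrow is a chord $y:c_0\to c_e$ with $0\le e\le N-1$, or an arrow $y:c_0\to w$, or an arrow $y:w\to c_0$, where $w$ is a vertex outside the cycle. The opposite quiver in the third case is a quiver of the second kind, so by Lemma~\ref{lem:dual} two cases remain.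

\subsection{A cycle with a chord}\label{sec:chord}

The model is the quiver with one vertex and two loops, where $f_0$ is a pair of operators $X,Y$ on a space $V$ and a compatible flag satisfies $XU_k+YU_k\subset U_{k+1}$. The plane cubic needs three maps, and we have two operators; but two operators have four products of length two. We realize the three maps as $XX$, $XY$ and $YX$.

By Lemma~\ref{lem:cubic} choose a smooth triple $\phi$ with $\phi_2,\phi_3$ invertible; this is possible because two nonempty open subsets of $\operatorname{End}(\mathbb C^3)^3$ meet. Put $\Gamma=\Gamma_\phi$. Let $A_0=A_2=\mathbb C^3$, $A_1=\mathbb C^3\oplus\mathbb C^3$ and $V=A_0\oplus A_1\oplus A_2$, of dimension $12$, and define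
\[
X(a,(a',a''),a''')=(0,(a,0),\phi_1a'+\phi_2a''),\qquad
Y(a,(a',a''),a''')=(0,(0,a),\phi_3a').
\]
As maps $A_0\to A_2$ we have $XX=\phi_1$, $XY=\phi_2$, $YX=\phi_3$ and $YY=0$. For a subspace $L\subset V$ put $D(L)=XL+YL$.

\begin{lemma}\label{lem:twoops}
The reduced variety $X_0$ of flags $V=U_1\supset U_2\supset U_3\supset U_4\supset U_5=0$ of dimensions $12,10,5,2,0$ with $D(U_k)\subset U_{k+1}$ for $1\le k\le4$ is isomorphic to $\Gamma$.
\end{lemma}

\begin{proof}
Since $\phi_2$ is onto, $XA_1=A_2$. Hence, for every subspace $L\subset A_0$, we have $D(L\oplus A_1\oplus A_2)=(L\oplus L)\oplus A_2$, with $L\oplus L\subset A_1$. For $L=A_0$ this gives $D(U_1)=A_1\oplus A_2$, of dimension $9$, so $U_2=\ell\oplus A_1\oplus A_2$ for a line $\ell\subset A_0$. For $L=\ell$ it gives $D(U_2)=(\ell\oplus\ell)\oplus A_2$, of dimension $5$, which must equal $U_3$; note that it lies in $U_2$. Then $D(U_3)=\phi_1\ell+\phi_2\ell+\phi_3\ell\subset A_2$. Finally, a vector killed by $X$ and $Y$ has $a=0$, then $a'=0$ because $\phi_3$ is injective, then $a''=0$ because $\phi_2$ is injective. So $\ker X\cap\ker Y=A_2$,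 and $D(U_4)=0$ means $U_4\subset A_2$, which also implies $U_4\subset U_3$.

What remains is a line $\ell$ and a plane $U_4\subset A_2$ containing $\sum_j\phi_j\ell$. By Lemma~\ref{lem:cubic} this holds if and only if $\ell\in\Gamma$ and $U_4=\sum_j\phi_j\ell$, and $\ell\mapsto(U_2,U_3,U_4)$ is a morphism $\Gamma\to X_0$. The map sending a flag to $U_2/(A_1\oplus A_2)$ is a morphism inverse to it on points, and (F5) concludes.
\end{proof}

The invertibility of $\phi_2,\phi_3$ is what confines $U_4$ to $A_2$, and smoothness makes $U_4$ unique.

We now spread $X$ and $Y$ over the cycle with chord $y:c_0\to c_e$. If $e=0$, put $V^{(c_j)}=V$ for all $j$, $x_j=\mathrm{id}$ for $j<N-1$, $x_{N-1}=Y$ and $y=X$. If $e\ge1$, there are two paths from $c_0$ to $c_e$ but only one way back, so we let the two paths be the two inclusions into $V\oplus V$ and apply $X$ and $Y$ on the last arrow: put $V^{(c_j)}=V$ for $j<e$ and $V^{(c_j)}=V\oplus V$ for $e\le j\le N-1$; put $x_j=\mathrm{id}$ for $j<e-1$ and for $e\le j<N-1$; and put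
\[
x_{e-1}(v)=(0,v),\qquad y(v)=(v,0),\qquad x_{N-1}(v,v')=Xv+Yv'.
\]
This defines $f_0$. As positions take the pairs $(k,j)$ with $1\le k\le4$ and $0\le j\le N-1$, ordered lexicographically, with vertex $c_j$. With $(\tau_1,\dots,\tau_4)=(2,5,3,2)$, the block at $(k,j)$ has size $\tau_k$ if $V^{(c_j)}=V$ and $2\tau_k$ if $V^{(c_j)}=V\oplus V$. Write $U^{(j)}_k=U^{(c_j)}_{\ge(k,j)}$ and $U^{(j)}_5=0$; the dimensions are $12,10,5,2,0$, or twice these. The first occurrence of $c_{j'}$ after position $(k,j)$ is $(k,j')$ if $j'>j$ and $(k+1,j')$ otherwise. So \eqref{eq:compat} reads, for $1\le k\le 4$,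
\[
x_j(U^{(j)}_k)\subset U^{(j+1)}_k\ \ (j<N-1),\qquad x_{N-1}(U^{(N-1)}_k)\subset U^{(0)}_{k+1},
\]
together with $y(U^{(0)}_k)\subset U^{(e)}_k$ if $e\ge1$ and $y(U^{(0)}_k)\subset U^{(0)}_{k+1}$ if $e=0$.

Evaluate these conditions at $f_0$, and put $U_k=U^{(0)}_k$. If $e=0$, the identity maps and equal dimensions give $U^{(j)}_k=U_k$ for all $j$, and the remaining conditions are $YU_k\subset U_{k+1}$ and $XU_k\subset U_{k+1}$. If $e\ge1$, we get $U^{(j)}_k=U_k$ for $j<e$. Then $U^{(e)}_k$ contains $0\oplus U_k$ and $U_k\oplus0$ and has dimension $2\dim U_k$, so it equals $U_k\oplus U_k$, and the identity maps give $U^{(j)}_k=U_k\oplus U_k$ for $e\le j\le N-1$. The remaining condition is $XU_k+YU_k\subset U_{k+1}$. In both cases the projection to the flag at $c_0$ maps the reduced fiber over $f_0$ bijectively to $X_0$, and the formulas for $U^{(j)}_k$ give the inverse morphism. So the reduced fiber is isomorphic to $\Gamma$, and Lemma~\ref{lem:fiber} gives $H^1(\mathcal W,\mathcal O_{\mathcal W})\neq0$.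

\subsection{A cycle with an outgoing arrow}\label{sec:exit}

Now the cycle carries a single operator $X$, and there is one map $y$ out of it. If $X$ shifts along a chain of copies of a space $A$, a subspace $\Pi\subset A$ is carried from copy to copy, and on each copy $y$ imposes one condition, a bound on the dimension of the image of $\Pi$ under a linear map. For a line $\Pi$ such conditions are linear and cut out projective subspaces, which have no $H^1(\mathcal O)$. So we take planes. On $\mathrm{Gr}(2,5)$, of dimension $6$ with canonical bundle $\mathcal O(-5)$, five conditions of degree one should leave a curve with trivial canonical bundle.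

\begin{lemma}\label{lem:grass}
Let $A=\mathbb C^5$. There are surjections $\delta_0,\dots,\delta_4:A\to\mathbb C^2$ such that
\[
\Gamma=\{\Pi\in\mathrm{Gr}(2,A):\ \dim\delta_h(\Pi)\le1\ \text{for }0\le h\le4\}
\]
is a nonempty smooth curve with $H^1(\Gamma,\mathcal O_\Gamma)\neq0$, and $\dim\delta_h(\Pi)=1$ for all $\Pi\in\Gamma$ and all $h$.
\end{lemma}

\begin{proof}
Let $\delta:A\to\mathbb C^2$ be surjective, with kernel $K$ of dimension $3$, and let $\eta(a,a')=\det(\delta a\,|\,\delta a')$. The alternating form $\eta$ defines a section of $\mathcal O(1)=\wedge^2\Pi^*$, and it vanishes exactly on $\sigma_K=\{\Pi:\dim\delta(\Pi)\le1\}=\{\Pi:\Pi\cap K\neq0\}$. The locus where $\delta(\Pi)=0$ is $\mathrm{Gr}(2,K)$, smooth of dimension $2$, hence of codimension $4$.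

The section vanishes transversally along $\sigma_K^\circ=\sigma_K\setminus\mathrm{Gr}(2,K)$. Indeed, let $\Pi=\langle u_1,u_2\rangle$ with $\Pi\cap K=\langle u_1\rangle$. A tangent vector $\theta\in\operatorname{Hom}(\Pi,A/\Pi)$ moves $u_i$ to $u_i+\epsilon\theta u_i$, and the derivative of the section is $\eta(\theta u_1,u_2)+\eta(u_1,\theta u_2)=\eta(\theta u_1,u_2)$, because $\delta u_1=0$. The functional $\eta(\,\cdot\,,u_2)$ vanishes on $\Pi$, and it is nonzero because $\delta u_2\neq0$ and $\delta$ is onto. So the derivative is nonzero for some $\theta$, and $\sigma^\circ_K$ is smooth of codimension $1$.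

Kleiman's transversality theorem \cite[Thm.~III.10.8]{Har} says the following in the case we need: if $Y,Z$ are smooth irreducible locally closed subvarieties of a homogeneous space of an algebraic group, then for $g$ in a nonempty open subset of the group the scheme $gY\cap Z$ is smooth, and it is empty or of codimension $\operatorname{codim}Y+\operatorname{codim}Z$. Choose $K_0=K$ and then $K_h=g_hK$ for $h=1,\dots,4$ successively, applying the theorem with the group $GL(A)$ to the components of the two strata $\sigma_K^\circ$ and $\mathrm{Gr}(2,K)$ and to the components of the finitely many intersections of strata formed so far. Then every intersection of five strata, one for each $K_h$, is smooth and is empty or of the expected codimension. If one of the strata is a $\mathrm{Gr}(2,K_h)$, the expected codimension is at least $4+4>6$, and the intersection is empty. Let $\delta_h$ have kernel $K_h$. Then $\Gamma=\bigcap_h\sigma_{K_h}=\bigcap_h\sigma^\circ_{K_h}$, which proves the last claim, and $\Gamma$ is the scheme of zeros of five sections of $\mathcal O(1)$ and is smooth of codimension $5$, so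 that the sections vanish transversally. It is nonempty because five hyperplanes in the Pl\"ucker space meet the six-dimensional variety $\mathrm{Gr}(2,A)$. By adjunction and (F2), $\omega_\Gamma\cong\mathcal O(-5+5)|_\Gamma=\mathcal O_\Gamma$, and (F3) gives $H^1(\Gamma,\mathcal O_\Gamma)\neq0$.
\end{proof}

Let $V=\bigoplus_{h=0}^4A_h$ with $A_h=A$ and $V^{(w)}=\bigoplus_{h=0}^4N_h$ with $N_h=\mathbb C^2$. Define $X:V\to V$ and $y:V\to V^{(w)}$ by
\[
\begin{array}{ccccccccccc}
A_0&\xrightarrow{\ \mathrm{id}\ }&A_1&\xrightarrow{\ \mathrm{id}\ }&A_2&\xrightarrow{\ \mathrm{id}\ }&A_3&\xrightarrow{\ \mathrm{id}\ }&A_4&\longrightarrow&0\\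
\downarrow{\scriptstyle\delta_0}&&\downarrow{\scriptstyle\delta_1}&&\downarrow{\scriptstyle\delta_2}&&\downarrow{\scriptstyle\delta_3}&&\downarrow{\scriptstyle\delta_4}&&\\
N_0&&N_1&&N_2&&N_3&&N_4&&
\end{array}
\]
where the horizontal maps are the components of $X$ and the vertical ones those of $y$. Let $f_0$ have $V^{(c_j)}=V$ for all $j$, $x_j=\mathrm{id}$ for $j<N-1$, $x_{N-1}=X$, and $y$ as above.

The sequence $\underline i$ consists of six levels $h=0,\dots,5$, each listing $c_0,c_1,\dots,c_{N-1},w$ in this order. At the levels $0,\dots,5$ each $c_j$ has blocks of sizes $3,5,5,5,5,2$, and $w$ has blocks of sizes $1,2,2,2,2,1$; the totals are $25$ and $10$. Let $U^{(j)}_h$ and $W_h$ be the flag members at $c_j$ and $w$ that start at level $h$, and let level $6$ be zero. For $1\le h\le5$,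
\[
\dim U^{(j)}_h=2+5(5-h),\qquad\dim W_h=1+2(5-h).
\]
Condition \eqref{eq:compat} reads $x_j(U^{(j)}_h)\subset U^{(j+1)}_h$ for $j<N-1$, $x_{N-1}(U^{(N-1)}_h)\subset U^{(0)}_{h+1}$, and $y(U^{(0)}_h)\subset W_h$, for $0\le h\le5$.

At $f_0$ the identity maps give $U^{(j)}_h=U_h:=U^{(0)}_h$ for all $j$, and the conditions become $XU_h\subset U_{h+1}$ and $yU_h\subset W_h$. Write $A_{\ge h}=A_h\oplus\dots\oplus A_4$ and $N_{\ge h}=N_h\oplus\dots\oplus N_4$, both zero for $h=5$. The space $XU_0=A_{\ge1}$ has dimension $20$ and $\dim U_1=22$, so $U_1=\Pi_0\oplus A_{\ge1}$ for a plane $\Pi\subset A$, where $\Pi_h$ denotes the copy of $\Pi$ in $A_h$. If $U_h=\Pi_{h-1}\oplus A_{\ge h}$ with $1\le h\le4$, then $XU_h=\Pi_h\oplus A_{\ge h+1}$ has dimension $2+5(4-h)=\dim U_{h+1}$, so it equals $U_{h+1}$. Thus $U_h=\Pi_{h-1}\oplus A_{\ge h}$ for $1\le h\le5$; these spaces decrease, and $XU_5=X\Pi_4=0$.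

The condition at $w$ is vacuous for $h=0$. For $1\le h\le5$ it says that $W_h$ contains $\delta_{h-1}(\Pi)\oplus N_{\ge h}$, of dimension $\dim\delta_{h-1}(\Pi)+2(5-h)$. Comparing with $\dim W_h$ gives $\dim\delta_{h-1}(\Pi)\le1$ for all $h$, that is, $\Pi\in\Gamma$. By the last claim of Lemma~\ref{lem:grass} the dimension is then exactly $1$, so $W_h=\delta_{h-1}(\Pi)\oplus N_{\ge h}$; if some $\delta_{h-1}(\Pi)$ were zero, $W_h$ would not be determined by $\Pi$. Conversely, for $\Pi\in\Gamma$ these spaces form a decreasing flag, since $W_{h+1}\subset N_{\ge h}\subset W_h$. By (F5) the assignment $\Pi\mapsto(U^{(j)}_h,W_h)$ is a morphism from $\Gamma$ to the reduced fiber, with inverse given by $U_1/A_{\ge1}$. Lemma~\ref{lem:fiber} gives $H^1(\mathcal W,\mathcal O_{\mathcal W})\neq0$. Together with Sections \ref{sec:reductions}--\ref{sec:chord}, this completes the proof of Theorem~\ref{thm:wild}. \qed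

\section{Vanishing for sufficiently dominant weights}\label{sec:vanishing}

The counterexamples have $\lambda=0$. Far enough inside the dominant cone the conjecture is true, for the reason familiar from Kodaira vanishing: what must be positive is not $\lambda$, but $\lambda$ minus the weight of the canonical bundle. The hypothesis below measures this weight.

\begin{theorem}\label{thm:vanishing}
Let $Q$ be any finite quiver and let $g_i$ be the number of loops at the vertex $i$. Suppose that for every vertex $i$ and every pair $k<k'$ of consecutive occurrences of $i$ in $\underline i$,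
\[
\mu(k)_{a_k}-\mu(k')_1\ \ge\ g_i(a_k+a_{k'})+\sum_b\gamma_{o(b)}-1,
\qquad
\gamma_j=\sum_{k<h<k',\ i_h=j}a_h,
\]
where $b$ runs over the arrows incident to $i$ that are not loops and $o(b)$ is the other endpoint of $b$. Then $H^n(\mathcal W,\mathcal W_\mu)=0$ for $n>0$. So for fixed $(\underline i,\underline a)$ the conjecture holds for all sufficiently dominant $\lambda$.
\end{theorem}

\begin{proof}
Vanishing theorems of Kodaira type concern line bundles, so we first pass to the full flag variety. Let $\widetilde{\mathcal W}=G\times^BF$; it is the fiber product of $G/B$ and $\mathcal W$ over $\mathrm{Fl}$. We write $\mathcal L_\nu$ also for the pullback of $\mathcal L_\nu$ to $\widetilde{\mathcal W}$. The fiber $P/B$ of $\pi$ is the product of the full flag varieties of the groups $GL(a_k)$, and each $\mu(k)$ is weakly decreasing, so Kempf's theorem gives $R^j\pi_*\mathcal L_\lambda=0$ for $j>0$. By base change along the flat map $\mathrm{pr}$, the direct image of $\mathcal L_\lambda$ under $\widetilde{\mathcal W}\to\mathcal W$ is $\mathcal W_\mu$ and the higher direct images vanish. Hence $H^n(\mathcal W,\mathcal W_\mu)=H^n(\widetilde{\mathcal W},\mathcal L_\lambda)$.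

Next we compute the canonical bundle. The variety $\widetilde{\mathcal W}$ is the total space of a vector bundle over $G/B$, so $\omega_{\widetilde{\mathcal W}}$ is the pullback of $\omega_{G/B}\otimes\det(G\times^BF^*)$. The determinant of $G\times^BM$ is $\mathcal L_\nu$, with $\nu$ the sum of the weights of $M$. Let $\varepsilon^{(i)}_r$ be the coordinate characters of $T$. The tangent bundle of $G/B$ is $G\times^B(\mathfrak g/\mathfrak b)$, and since $B$ is lower triangular the weights of $\mathfrak g/\mathfrak b$ are the $\varepsilon^{(i)}_r-\varepsilon^{(i)}_{r'}$ with $r<r'$. Their sum $\kappa'$ satisfies $\kappa'_r-\kappa'_{r+1}=2$ for adjacent coordinates of $V^{(i)}$. The space $F$ is spanned by the matrix units of the $f_b$ that send a basis vector $r$ of $V^{(s(b))}$ to a basis vector $r'$ of $V^{(t(b))}$ in a later block, so the weights of $F^*$ are the $\varepsilon^{(s(b))}_r-\varepsilon^{(t(b))}_{r'}$ for such pairs. Let $\kappa''$ be their sum. Then $\omega_{\widetilde{\mathcal W}}=\mathcal L_\kappa$ with $\kappa=\kappa''-\kappa'$.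

For a coordinate $r$ of $V^{(i)}$ in the block at position $k$,
\[
\kappa''_r=\sum_{b:\ s(b)=i}\ \sum_{h>k,\ i_h=t(b)}a_h\ -\sum_{b:\ t(b)=i}\ \sum_{h<k,\ i_h=s(b)}a_h .
\]
This depends only on the block, so $\kappa_r-\kappa_{r+1}=-2$ for adjacent coordinates in one block. Let $r$ be the last coordinate of block $k$ and $r+1$ the first of block $k'$, for consecutive occurrences $k<k'$ of $i$. In $\kappa''_r-\kappa''_{r+1}$, an arrow with $s(b)=i$ contributes the sizes of the blocks of $t(b)$ at positions $k<h\le k'$, and an arrow with $t(b)=i$ contributes those of $s(b)$ at positions $k\le h<k'$. A loop contributes in both ways, $a_{k'}+a_k$ in total, and any other arrow contributes $\gamma_{o(b)}$. Therefore $\kappa_r-\kappa_{r+1}=-2+g_i(a_k+a_{k'})+\sum_b\gamma_{o(b)}$.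

Put $\nu=\lambda-\kappa$. Inside a block, $\nu_r-\nu_{r+1}\ge2$ because $\mu(k)$ is weakly decreasing. Across blocks, $\nu_r-\nu_{r+1}\ge1$ is exactly the hypothesis. So each $\nu^{(i)}$ is strictly decreasing, and $\mathcal L_\nu$ is ample on $G/B$. As in Lemma~\ref{lem:incidence}, $\widetilde{\mathcal W}$ is closed in $G/B\times E$, so the projection $\psi:\widetilde{\mathcal W}\to E$ is projective and $\mathcal L_\nu$ is ample relative to $\psi$. Relative Kodaira vanishing \cite[Thm.~1-2-3]{KMM} says, in the case we need, that for a projective morphism $\psi$ from a smooth variety $Y$ onto a variety and a $\psi$-ample line bundle $\mathcal A$, one has $R^n\psi_*(\omega_Y\otimes\mathcal A)=0$ for $n>0$. Apply it to the map from $\widetilde{\mathcal W}$ onto its image, a closed and hence affine subvariety of $E$, and to $\omega_{\widetilde{\mathcal W}}\otimes\mathcal L_\nu=\mathcal L_\lambda$. By (F4), $H^n(\widetilde{\mathcal W},\mathcal L_\lambda)=0$ for $n>0$.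
\end{proof}

\begin{example}
For the single-loop quiver with all $a_k=1$, the hypothesis says $\lambda_r-\lambda_{r+1}\ge1$ for all $r$, that is, $\lambda$ is strictly decreasing. In the family of Theorem~\ref{thm:family} it says $c,c'\ge r-1$; then $\max(p+c,q+c')+1>r$, in agreement with part (a). The bound is not sharp: for $r=3$ and $p=q=2$ it asks for $c,c'\ge2$, while by part (a) vanishing holds for every $(c,c')\neq(0,0)$.
\end{example}

\begin{thebibliography}{KMM87}

\bibitem[Har]{Har} Hartshorne, Theorem III.10.8 and Corollary III.11.2.

\bibitem[ISQG]{ISQG} \emph{Integrable Systems and Quantum Groups},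
\texttt{https://dlisv03.media.osaka-cu.ac.jp/\allowbreak contents/\allowbreak osakacu/\allowbreak kiyo/\allowbreak 111F0000022-2023-005.pdf}

\bibitem[Kac]{Kac} Kac, \emph{Infinite dimensional Lie algebras}.

\bibitem[KMM87]{KMM} Kawamata, Matsuda and Matsuki, 1987.

\bibitem[OS22]{OS22} Orr and Shimozono, Conjecture 2.14.

\end{thebibliography}
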